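\title{Embeddings between Bohr topologies of bounded abelian groups}

\begin{abstract}
For an abelian group $G$, let $G^\#$ be $G$ with the weakest topology that makes all homomorphisms into the circle group continuous. We prove that if $G$ is bounded and $G^\#$ is homeomorphic to a subspace of $H^\#$, by a map that need not be a homomorphism, then a subgroup of finite index in $G$ is isomorphic to a subgroup of $H$. The abelian group $H$ is arbitrary, and it is enough that the map be finite-to-one and continuous at one point. For infinite bounded $G$ the algebraic condition is also sufficient, and it is equivalent to a family of inequalities between cardinal invariants of $G$ and $H$. The proof uses Ramsey's theorem and Haar measure on the dual group of $H$ to show that a continuous map is additive on suitable configurations.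
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are abelian and written additively, except the unit circle group $\mathbb T$, which carries its usual topology. A \emph{character} of a group $G$ is a homomorphism $G\to\mathbb T$. The \emph{Bohr topology} of $G$ is the weakest topology on $G$ that makes every character continuous, and $G^\#$ denotes $G$ with this topology. A map $f\colon G\to H$ is \emph{Bohr-continuous} at a point if it is continuous there as a map $G^\#\to H^\#$. We say that $G^\#$ \emph{embeds} into $H^\#$ if there is a map $f\colon G\to H$, not required to be a homomorphism, that is a homeomorphism of $G^\#$ onto the subspace $f(G)$ of $H^\#$. A group $G$ is \emph{bounded} if $nG=\{0\}$ for some integer $n\ge 1$. We write $\mathbb Z_q=\mathbb Z/q\mathbb Z$, and $A^{(\kappa)}$ for the direct sum of $\kappa$ copies of $A$.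

The space $G^\#$ is built from the group structure alone, so one may ask how much of that structure the bare topological space remembers. An isomorphism of $G$ onto a subgroup of $H$ is an embedding of $G^\#$ into $H^\#$ (Lemma~\ref{lem:bohr}). The converse fails, because the topology can lose a finite piece of the group.

\begin{example}\label{ex:finite}
Let $H=\mathbb Z_2^{(\omega)}$ and $G=H\oplus\mathbb Z_3$. By Lemma~\ref{lem:bohr}, the cosets of a subgroup $K$ of finite index are clopen and homeomorphic to $K^\#$. So $G^\#$ is the disjoint union of three clopen copies of $H^\#$. The elements of $H$ whose first two coordinates vanish form a subgroup of index $4$ isomorphic to $H$, so $H^\#$ is the disjoint union of four clopen copies of $H^\#$. Hence $G^\#$ embeds into $H^\#$, although $H$ has no element of order $3$.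
\end{example}

The best one can hope for is that nothing more is lost. This is the following question, posed in \cite{UCM}.

\medskip
\noindent\textbf{Question.} \emph{Let $G$ and $H$ be bounded abelian groups such that $G^\#$ embeds into $H^\#$. Does $G$ contain a subgroup of finite index that is isomorphic to a subgroup of $H$?}
\medskip

The first properties that one computes suggest the answer no. If $G$ is any countably infinite bounded group, then $G^\#$ is a countable homogeneous Hausdorff space with a base of clopen sets and without isolated points, and every convergent sequence in it is eventually constant (Lemmas~\ref{lem:bohr} and~\ref{lem:sequences}). None of this distinguishes $\mathbb Z_2^{(\omega)}$ from $\mathbb Z_3^{(\omega)}$ or $\mathbb Z_4^{(\omega)}$. On the other side, an infinite group has many characters, and a continuous map $G^\#\to H^\#$ must satisfy one condition for each character of $H$. We show that these conditions together force algebraic structure on the map, and that the answer is yes.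

\begin{theorem}\label{thm:answer}
Let $G$ be a bounded abelian group and $H$ any abelian group. If $G^\#$ embeds into $H^\#$, or merely if some finite-to-one map $G\to H$ is Bohr-continuous at one point, then $G=G'\oplus G''$ with $G''$ finite and $G'$ isomorphic to a subgroup of $H$. In particular, $G$ has a subgroup of finite index that is isomorphic to a subgroup of $H$.
\end{theorem}

The link between topology and algebra is a family of cardinal invariants. For an integer $n\ge1$ put $G[n]=\{x\in G: nx=0\}$. For a prime $p$ and an integer $k\ge1$, the subgroup $p^{k-1}(G[p^k])$ is annihilated by $p$, so it is a vector space over $\mathbb F_p$, and we put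
\[
r_{p,k}(G)=\dim_{\mathbb F_p}p^{k-1}\bigl(G[p^k]\bigr).
\]
This is the largest cardinal $\kappa$ such that $G$ contains a copy of $\mathbb Z_{p^k}^{(\kappa)}$ (Lemma~\ref{lem:rank}). Recall that an infinite cardinal $\mu$ is \emph{regular} if a union of fewer than $\mu$ sets, each of size less than $\mu$, has size less than $\mu$; the cardinal $\omega$ and every infinite successor cardinal are regular. The main work of the paper is the following inequality, in which neither group has to be bounded.

\begin{theorem}\label{thm:rank}
Let $G$ and $H$ be arbitrary abelian groups, $\mu$ an infinite regular cardinal, and $f\colon G\to H$ a map such that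
\begin{enumerate}
\item[(a)] $f$ is Bohr-continuous at some point;
\item[(b)] $|f^{-1}(y)|<\mu$ for every $y\in H$.
\end{enumerate}
Then for every prime $p$ and every $k\ge1$: if $r_{p,k}(G)\ge\mu$, then $r_{p,k}(G)\le r_{p,k}(H)$.
\end{theorem}

With $\mu=\omega$ it follows that $(\mathbb Z_2^{(\omega)})^\#$ does not embed into $(\mathbb Z_3^{(\omega)})^\#$, since $r_{2,1}$ takes the values $\omega$ and $0$; that $(\mathbb Z_4^{(\omega)})^\#$ does not embed into $(\mathbb Z_2^{(\kappa)})^\#$ for any $\kappa$, since $r_{2,2}$ takes the values $\omega$ and $0$; and that $(\mathbb Z_4^{(\omega_1)})^\#$ does not embed into $(\mathbb Z_2^{(\omega_1)}\oplus\mathbb Z_4^{(\omega)})^\#$, since $r_{2,2}$ takes the values $\omega_1$ and $\omega$. For bounded $G$ the inequalities of Theorem~\ref{thm:rank} are the only obstruction.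

\begin{theorem}\label{thm:mu}
Let $G$ be a bounded abelian group, $H$ any abelian group, and $\mu$ an infinite regular cardinal. The following are equivalent:
\begin{enumerate}
\item[(1)] some map $f\colon G\to H$ is Bohr-continuous at one point and has all fibers of size less than $\mu$;
\item[(2)] for all $p$ and $k$, if $r_{p,k}(G)\ge\mu$ then $r_{p,k}(G)\le r_{p,k}(H)$;
\item[(3)] $G=G'\oplus G''$ with $|G''|<\mu$ and $G'$ isomorphic to a subgroup of $H$;
\item[(4)] there is a homomorphism $G\to H$ with kernel of size less than $\mu$.
\end{enumerate}
\end{theorem}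

\begin{theorem}\label{thm:class}
Let $G$ be an infinite bounded abelian group and $H$ any abelian group. The following are equivalent:
\begin{enumerate}
\item[(A)] $G^\#$ embeds into $H^\#$;
\item[(A$'$)] $G^\#$ embeds into $H^\#$ as a closed subspace;
\item[(B)] there is a finite-to-one map $G\to H$ that is Bohr-continuous at one point;
\item[(C)] a subgroup of finite index in $G$ is isomorphic to a subgroup of $H$;
\item[(D)] $r_{p,k}(G)\le r_{p,k}(H)$ whenever $r_{p,k}(G)$ is infinite.
\end{enumerate}
If $G$ is finite, then $G^\#$ embeds into $H^\#$ if and only if $|G|\le|H|$.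
\end{theorem}

Section~\ref{sec:prelim} collects the standard facts. Section~\ref{sec:small} turns continuity into a statement about finite colorings and shows the method on $\mathbb Z_2^{(\omega)}$. The proof of Theorem~\ref{thm:rank} occupies Sections~\ref{sec:reduction}--\ref{sec:torsion}, and Section~\ref{sec:algebra} derives the other three theorems from it.

\section{Standard facts}\label{sec:prelim}

\subsection*{The Bohr topology}
The sets $\{x\in G:|\xi_j(x)-\xi_j(x_0)|<\delta \text{ for } j=1,\dots,s\}$, with characters $\xi_1,\dots,\xi_s$ and $\delta>0$, form a base of neighborhoods of $x_0$ in $G^\#$. We use the textbook fact that every character of a subgroup of $G$ extends to a character of $G$.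

\begin{lemma}\label{lem:bohr}
Let $G$ and $H$ be abelian groups and $K$ a subgroup of $G$.
\begin{enumerate}
\item[(i)] Homomorphisms $G^\#\to H^\#$ are continuous, and translations of $G^\#$ are homeomorphisms.
\item[(ii)] The topology that $K$ inherits from $G^\#$ is that of $K^\#$. Hence an injective homomorphism $G\to H$ embeds $G^\#$ into $H^\#$.
\item[(iii)] For $0\ne x\in G$ there is a character $\xi$ with $\xi(x)\ne1$. Hence $G^\#$ is Hausdorff.
\item[(iv)] $K$ is closed in $G^\#$, and clopen if it has finite index.
\item[(v)] If $G$ is bounded, the subgroups of finite index form a base of neighborhoods of $0$.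
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A map into $H^\#$ is continuous if and only if its composition with each character $\chi$ of $H$ is continuous. For a homomorphism $\theta$ the composition $\chi\circ\theta$ is a character, and for the translation by $a$ it is the function $x\mapsto\chi(a)\chi(x)$.
(ii) The inherited topology is generated by the restrictions to $K$ of characters of $G$, and these are all the characters of $K$.
(iii) The cyclic group generated by $x$ has a character with $\xi(x)\neq1$; extend it.
(iv) By (iii) the point $0$ is closed in $(G/K)^\#$, and it is also open if $G/K$ is finite, because a finite Hausdorff space is discrete. Take its preimage under the continuous quotient map.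
(v) If $nG=0$, characters take values in the $n$-th roots of unity, so their kernels have finite index. A basic neighborhood of $0$ contains $\bigcap_j\ker\xi_j$, which has finite index and is open by (iv).
\end{proof}

\subsection*{The dual group}
The characters of $H$ form a group $\widehat H$ under pointwise multiplication. With the topology of pointwise convergence it is a closed subgroup of $\mathbb T^H$, hence a compact group, and it carries a translation-invariant Borel probability measure $\lambda$, the Haar measure. For fixed $y\in H$ the function $\chi\mapsto\chi(y)$ is continuous on $\widehat H$, and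
\begin{equation}\label{eq:orth}
\int_{\widehat H}\chi(y)\,d\lambda(\chi)=\begin{cases}1,&y=0,\\ 0,&y\neq0.\end{cases}
\end{equation}
Indeed, if $y\ne0$, take $\psi\in\widehat H$ with $\psi(y)\ne1$; invariance under $\chi\mapsto\psi\chi$ shows that the integral equals $\psi(y)$ times itself.

\begin{lemma}\label{lem:sequences}
Let $(y_j)$ be a sequence in $H$ such that $(\chi(y_j))$ converges for every $\chi\in\widehat H$. Then $(y_j)$ is eventually constant.
\end{lemma}

\begin{proof}
For every $\chi$ we have $\chi(y_{j+1}-y_j)=\chi(y_{j+1})\chi(y_j)^{-1}\to1$. By dominated convergence $\int\chi(y_{j+1}-y_j)\,d\lambda\to1$, and by \eqref{eq:orth} this forces $y_{j+1}-y_j=0$ for all large $j$.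
\end{proof}

\subsection*{Colorings}
A \emph{finite coloring} of a set is a map from it into a finite set of colors. Let $\mathbb N=\{1,2,\dots\}$, and let $[X]^m$ be the set of $m$-element subsets of $X$. For $X\subseteq\mathbb N$ we write elements of $[X]^m$ as increasing tuples $i=(i_1,\dots,i_m)$. \emph{Ramsey's theorem}: for every infinite $X\subseteq\mathbb N$ and every finite coloring of $[X]^m$ there is an infinite $Y\subseteq X$ such that the coloring is constant on $[Y]^m$.

\subsection*{Bounded groups and the invariants $r_{p,k}$}
By the \emph{Pr\"ufer--Baer theorem}, every bounded group is a direct sum of finite cyclic groups of prime power order. If $nG=0$, the order of each summand divides $n$, so only finitely many orders occur.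

\begin{lemma}\label{lem:rank}
Let $G$ be an abelian group, $p$ a prime and $k\ge1$.
\begin{enumerate}
\item[(i)] If $G$ is a direct sum of finite cyclic groups of prime power order, then $r_{p,k}(G)$ is the number of summands of order $p^j$ with $j\ge k$.
\item[(ii)] $r_{p,k+1}(G)\le r_{p,k}(G)$, and $r_{p,k}(K)\le r_{p,k}(G)$ for every subgroup $K$ of $G$.
\item[(iii)] $G$ contains a copy of $\mathbb Z_{p^k}^{(\kappa)}$ if and only if $\kappa\le r_{p,k}(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The operation $A\mapsto p^{k-1}(A[p^k])$ commutes with direct sums. If $A$ has order prime to $p$, then $A[p^k]=0$. If $A=\mathbb Z_{p^j}$ with $j<k$, then $p^{k-1}A=0$. If $A=\mathbb Z_{p^j}$ with $j\ge k$, then $A[p^k]$ is cyclic of order $p^k$ and $p^{k-1}(A[p^k])$ has order $p$.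

(ii) If $x\in G[p^{k+1}]$, then $px\in G[p^k]$ and $p^kx=p^{k-1}(px)$, so $p^k(G[p^{k+1}])\subseteq p^{k-1}(G[p^k])$. Also $K[p^k]\subseteq G[p^k]$.

(iii) If $G$ contains $\mathbb Z_{p^k}^{(\kappa)}$, then $\kappa\le r_{p,k}(G)$ by (i) and (ii). Conversely, choose a basis $b_i=p^{k-1}y_i$ $(i\in I)$ of $p^{k-1}(G[p^k])$ with $y_i\in G[p^k]$. It suffices to show that a finite relation $\sum n_iy_i=0$ with integers $n_i$ forces $p^k\mid n_i$ for all $i$, for then the $y_i$ generate a copy of $\mathbb Z_{p^k}^{(|I|)}$. Otherwise let $p^s$, with $s<k$, be the largest power of $p$ that divides all $n_i$. Multiplying the relation by $p^{k-1-s}$ gives $\sum(n_i/p^s)b_i=0$. By linear independence $p$ divides every $n_i/p^s$, which contradicts the choice of $s$.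
\end{proof}

\section{Continuity as a coloring property, and the case $\mathbb Z_2^{(\omega)}$}\label{sec:small}

Let $G=\bigoplus_{i\in I}\mathbb Z_{p^k}e_i$. A character of $G$ assigns a $p^k$-th root of unity to each index $i$, so it is a finite coloring of $I$. This lets us replace neighborhoods of $0$ by colorings. Given a finite coloring $c$ of $I$, call $x=\sum n_ie_i\in G$ \emph{$c$-balanced} if $\sum_{c(i)=\tau}n_i\equiv0\pmod{p^k}$ for each color $\tau$.

\begin{lemma}\label{lem:coloring}
Let $G=\bigoplus_{i\in I}\mathbb Z_{p^k}e_i$, and let $f\colon G\to H$ be Bohr-continuous at $0$ with $f(0)=0$. For every $\chi\in\widehat H$ and $\varepsilon>0$ there is a finite coloring $c$ of $I$ such that $|\chi(f(x))-1|\le\varepsilon$ for all $c$-balanced $x\in G$.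
\end{lemma}

\begin{proof}
The function $\chi\circ f$ is continuous at $0$ with value $1$. So $|\chi(f(x))-1|\le\varepsilon$ on a basic neighborhood of $0$, and hence on $\bigcap_{j=1}^s\ker\xi_j$ for some characters $\xi_1,\dots,\xi_s$ of $G$. Put $c(i)=(\xi_1(e_i),\dots,\xi_s(e_i))$, a tuple of $p^k$-th roots of unity. If $x=\sum n_ie_i$ is $c$-balanced, group the factors of $\xi_j(x)=\prod_i\xi_j(e_i)^{n_i}$ by color: each group is a $p^k$-th root of unity raised to a multiple of $p^k$. So $x\in\bigcap_j\ker\xi_j$.
\end{proof}

For the rest of this section let $G=\mathbb Z_2^{(\omega)}$ with basis $e_1,e_2,\dots$, and let $f$ be as in the lemma. The goal is to see why $f$ cannot be finite-to-one if $H=\mathbb Z_3^{(\omega)}$. The shortest balanced elements are the sums $e_i+e_j$ with $i$ and $j$ of the same color, so $g(i,j)=f(e_i+e_j)$ has the following property: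
\begin{equation}\label{eq:pairs}
\begin{gathered}
\text{for every $\chi\in\widehat H$ there is a finite coloring of $\mathbb N$ such that}\\
|\chi(g(i,j))-1|\le\tfrac14\ \text{ whenever $i<j$ have the same color.}
\end{gathered}
\end{equation}
Which functions $g\colon[\mathbb N]^2\to H$ satisfy \eqref{eq:pairs}?

\begin{example}[independent values are impossible]\label{ex:random}
Let $H$ be the $\mathbb F_2$-vector space with basis $u_{ij}$ $(i<j)$, and let $g(i,j)=u_{ij}$. A character of $H$ is a choice of signs $\chi(u_{ij})=\pm1$, and under $\lambda$ the signs are independent fair coin tosses. Let $E_l$ be the set of $\chi$ for which some coloring with $l$ colors works in \eqref{eq:pairs}, that is, $\chi(u_{ij})=1$ for all $i<j$ of the same color. Restrict the coloring to $A=\{1,\dots,lK\}$. There are $l^{lK}$ possible restrictions. Each has a color class with at least $K$ elements, so it prescribes at least $K(K-1)/2$ signs. Hence $E_l$ lies in a set of measure at most $l^{lK}2^{-K(K-1)/2}$, which tends to $0$ as $K\to\infty$. So every $E_l$ is null, the sets $E_l$ do not cover $\widehat H$, and \eqref{eq:pairs} fails.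
\end{example}

The mechanism is a comparison of exponents: guessing a coloring of $lK$ points costs an exponent linear in $K$, while the independent conditions on pairs are quadratic in number.

\begin{example}[additive values are possible]\label{ex:additive}
Let $H=\mathbb Z_3^{(\omega)}$ with basis $v_1,v_2,\dots$, and let $g(i,j)=v_i-v_j$. Color $i$ by the cube root of unity $\chi(v_i)$. Then $\chi(g(i,j))=1$ for $i,j$ of the same color, so \eqref{eq:pairs} holds. The count of Example~\ref{ex:random} gives nothing: on a set of $K$ points the conditions $\chi(g(i,j))=1$ say that $K$ independent random cube roots of unity coincide, which has probability $3^{-(K-1)}$, again with a linear exponent.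
\end{example}

What separates the two examples is the \emph{mixed difference} $g(a',b')-g(a,b')-g(a',b)+g(a,b)$ for $a<a'<b<b'$. It vanishes for a function of the form $h_1(i)+h_2(j)$ and never vanishes in Example~\ref{ex:random}. Section~\ref{sec:additive} shows that this dichotomy is general: nonzero mixed differences supply quadratically many independent conditions, so on an infinite set the mixed differences vanish and $g$ is additive.

In Example~\ref{ex:additive} the function $g$ is injective and $H$ has no element of order $2$. So pairs cannot tell $\mathbb Z_2^{(\omega)}$ from $\mathbb Z_3^{(\omega)}$. Longer sums can, because they are balanced for more color patterns: $e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4}$ is balanced as soon as every color occurs an even number of times.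

\begin{example}[four terms detect the prime]\label{ex:four}
Let $H=\mathbb Z_3^{(\omega)}$ and suppose that $f(e_{i_1}+\dots+e_{i_4})=v_{i_1}-v_{i_2}+v_{i_3}-v_{i_4}$ for $i_1<\dots<i_4$, in imitation of Example~\ref{ex:additive}. Let $\zeta$ be a primitive cube root of unity, and let $\chi(v_i)=\zeta$ for odd $i$ and $\chi(v_i)=1$ for even $i$. For any finite coloring of $\mathbb N$ there are an infinite monochromatic set $Q_1$ of even numbers and an infinite monochromatic set $Q_2$ of odd numbers. Choose $i_1<i_2<i_3<i_4$ with $i_1,i_3\in Q_2$ and $i_2,i_4\in Q_1$. The sum $e_{i_1}+\dots+e_{i_4}$ is balanced, but $\chi$ takes the value $\zeta^2$ at its image, and $|\zeta^2-1|=\sqrt3$. This contradicts Lemma~\ref{lem:coloring}.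
\end{example}

Write the function in this example as $h_1(i_1)+\dots+h_4(i_4)$. The contradiction came from the fact that $h_1+h_3$, namely $a\mapsto 2v_a$, takes infinitely many values. The argument of Section~\ref{sec:torsion} is the general form of this one. It shows that if $f(e_{i_1}+\dots+e_{i_4})=h_0+\sum_th_t(i_t)$, then on some infinite set $J^*$ all six functions $h_s+h_t$ $(s\ne t)$ are constant. For $a<b$ in $J^*$ put $d_t=h_t(b)-h_t(a)$, so that $d_s+d_t=0$ for $s\neq t$. Then $d_1=-d_2=d_3=-d_1$ gives $2d_1=0$, and $d_4=-d_1$ lies in $H[2]$. If $H[2]=0$, then $h_4$ is constant on $J^*$, so for fixed $i_1<i_2<i_3$ in $J^*$ the value $f(e_{i_1}+e_{i_2}+e_{i_3}+e_b)$ is the same for all $b>i_3$ in $J^*$, and $f$ has an infinite fiber.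

\section{Reduction to a function on tuples}\label{sec:reduction}

Fix a prime $p$, an integer $k\ge1$ and an abelian group $H$, and put
\[
R=p^{k-1}\bigl(H[p^k]\bigr).
\]
We shall test $f$ on elements $\sum_{t=1}^mw_te_{x_t}$ with fixed integer weights $w_t$ and distinct indices $x_t$. Three requirements determine the weights.

First, the total weight must be divisible by $p^k$, so that the element is balanced when all indices have the same color.

Second, one weight should be $p^{k-1}$. Reduction modulo $2$ is a continuous map $\pi\colon\mathbb Z_4^{(\omega)}\to\mathbb Z_2^{(\omega)}$ that is injective on sums of distinct basis elements, so tests with all weights equal to $1$ cannot show that $\mathbb Z_2^{(\omega)}$ is too small. The loss appears at the coefficient $2$: the value $\pi(x+2e_b)$ does not depend on $b$. In general, moving an index of weight $p^{k-1}$ changes the value of a homomorphism by an element of $R$, and we shall prove the same for $f$.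

Third, we need more than $p^k$ weights equal to $1$, in order to compare two $p^k$-element sets of positions that differ in one place. Example~\ref{ex:additive} shows what happens for $p^k=2$ with too few positions. The smallest choice that meets all three requirements is
\begin{equation}\label{eq:weights}
M=2p^k-p^{k-1},\qquad m=M+1,\qquad w_1=\dots=w_M=1,\qquad w_m=p^{k-1}.
\end{equation}
Here $M\ge p^k+1$ because $p^k-p^{k-1}\ge1$, and $\sum_tw_t=2p^k$. For $p^k=2$ the weights are $(1,1,1,1)$, as in Example~\ref{ex:four}, and for $p^k=4$ they are $(1,1,1,1,1,1,2)$. For a finite coloring $c$ of $\mathbb N$, call $i\in[\mathbb N]^m$ \emph{$c$-balanced} if $\sum_{t:\,c(i_t)=\tau}w_t\equiv0\pmod{p^k}$ for each color $\tau$. Monochromatic tuples are balanced.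

\begin{proposition}\label{prop:reduction}
Let $G$, $H$, $\mu$, $f$ be as in Theorem~\ref{thm:rank}. Suppose that $\kappa=r_{p,k}(G)$ satisfies $\kappa\ge\mu$ and $r_{p,k}(H)<\kappa$. Then there is a function $g\colon[\mathbb N]^m\to H$ such that
\begin{enumerate}
\item[(I)] for every $\chi\in\widehat H$ and $\varepsilon>0$ there is a finite coloring $c$ of $\mathbb N$ with $|\chi(g(i))-1|\le\varepsilon$ for all $c$-balanced $i\in[\mathbb N]^m$;
\item[(II)] $g(i_1,\dots,i_M,b)-g(i_1,\dots,i_M,a)\notin R$ whenever $i_1<\dots<i_M<a<b$.
\end{enumerate}
\end{proposition}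

\begin{proof}
Since $\kappa$ is infinite and $\dim R<\kappa$, we have $|R|<\kappa$: the set $R$ is finite if $\dim R$ is finite, and $|R|=\dim R$ otherwise. By Lemma~\ref{lem:rank}(iii), $G$ has a subgroup $G_0=\bigoplus_{i\in I}\mathbb Z_{p^k}e_i$ with $|I|=\kappa$. Let $x_0$ be a point of continuity of $f$. Replace $f$ by the restriction to $G_0$ of $x\mapsto f(x_0+x)-f(x_0)$. By Lemma~\ref{lem:bohr}(i),(ii) the new map, still called $f$, is Bohr-continuous at $0$; it satisfies $f(0)=0$ and has fibers of size less than $\mu$.

For $S\in[I]^M$ and $x\in I\setminus S$ put $F(S,x)=f\bigl(\sum_{s\in S}e_s+p^{k-1}e_x\bigr)$. We construct distinct $x_1,x_2,\ldots\in I$ such that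
\begin{equation}\label{eq:sequence}
F(S,x_b)-F(S,x_a)\notin R\quad\text{whenever $a<b$ and $S\in[\{x_1,\dots,x_{a-1}\}]^M$.}
\end{equation}
A recursive construction chooses each new point against the earlier ones; this is why the weight $p^{k-1}$ stands in the last position. Let $x_1,\dots,x_n$ be given. The next point must avoid these $n$ points and, for each of the finitely many pairs $(S,a)$ with $a\le n$ and $S\in[\{x_1,\dots,x_{a-1}\}]^M$, the set
\[
Z(S,a)=\{x\in I\setminus S: F(S,x)\in F(S,x_a)+R\}.
\]
The map $x\mapsto\sum_{s\in S}e_s+p^{k-1}e_x$ is injective on $I\setminus S$ and sends $Z(S,a)$ into a union of $|R|$ fibers of $f$. If $|R|<\mu$, this union has size less than $\mu\le\kappa$, because $\mu$ is regular. If $|R|\ge\mu$, it has size at most $|R|\cdot\mu=|R|<\kappa$. Since $\kappa$ is infinite, finitely many sets of size less than $\kappa$ do not cover $I$, and $x_{n+1}$ exists.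

Put $g(i)=F(\{x_{i_1},\dots,x_{i_M}\},x_{i_m})=f\bigl(\sum_tw_te_{x_{i_t}}\bigr)$. Then (II) is \eqref{eq:sequence}. For (I), take the coloring $c'$ of $I$ from Lemma~\ref{lem:coloring} and put $c(n)=c'(x_n)$. As the $x_n$ are distinct, $\sum_tw_te_{x_{i_t}}$ is $c'$-balanced whenever $i$ is $c$-balanced.
\end{proof}

From now on $G$, $f$ and the cardinals play no role. We show that (I) contradicts (II).

\section{Additivity on an infinite set}\label{sec:additive}

This step uses (I) only for monochromatic tuples and $\varepsilon=\frac14$, and it does not use the weights.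

\begin{proposition}\label{prop:additive}
Let $m\ge2$, let $H$ be an abelian group and $g\colon[\mathbb N]^m\to H$. Suppose that for every $\chi\in\widehat H$ there is a finite coloring of $\mathbb N$ such that $|\chi(g(i))-1|\le\frac14$ for all monochromatic $i\in[\mathbb N]^m$. Then there are an infinite set $J'\subseteq\mathbb N$, an element $h_0\in H$ and functions $h_1,\dots,h_m\colon J'\to H$ such that
\begin{equation}\label{eq:additive}
g(i)=h_0+\sum_{t=1}^mh_t(i_t)\qquad\text{for all } i\in[J']^m.
\end{equation}
\end{proposition}

Throughout the section $g$ is as in the proposition, and for $B\subseteq\mathbb N$ we put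
\[
\Xi(B)=\{\chi\in\widehat H:|\chi(g(i))-1|\le\tfrac14\text{ for all }i\in[B]^m\},
\]
a closed subset of $\widehat H$. We follow Example~\ref{ex:random}: a lower bound for $\lambda(\Xi(B))$ with a linear exponent will meet an upper bound with a quadratic exponent.

\subsection*{The lower bound}
The number of colors depends on $\chi$ and need not be bounded. But one number of colors serves half of all characters, and that is enough.

\begin{lemma}\label{lem:lower}
There is an integer $l\ge1$ such that every finite set $A\subset\mathbb N$ has a subset $B$ with $|B|\ge|A|/l$ and $\lambda(\Xi(B))\ge\frac12\,l^{-|A|}$.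
\end{lemma}

\begin{proof}
Let $W_l$ be the set of pairs $(\chi,c)\in\widehat H\times\{1,\dots,l\}^{\mathbb N}$ such that $|\chi(g(i))-1|\le\frac14$ for all $c$-monochromatic $i$. For fixed $i$, the pairs for which $i$ is not $c$-monochromatic form a clopen set, since the condition involves only $m$ coordinates of $c$, and the pairs with $|\chi(g(i))-1|\le\frac14$ form a closed set. So $W_l$ is an intersection of closed sets in a compact space, hence compact, and its projection $E_l$ to $\widehat H$ is closed and therefore measurable. The sets $E_l$ increase with $l$, and by hypothesis they cover $\widehat H$. Fix $l$ with $\lambda(E_l)\ge\frac12$.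

Let $A$ be finite. For $c\colon A\to\{1,\dots,l\}$ let $\Xi_c$ be the intersection of the sets $\Xi(C)$ over the color classes $C$ of $c$. Restricting colorings to $A$ shows that the $l^{|A|}$ sets $\Xi_c$ cover $E_l$, so $\lambda(\Xi_c)\ge\frac12l^{-|A|}$ for some $c$. Let $B$ be a largest color class of this $c$. Then $|B|\ge|A|/l$ and $\Xi(B)\supseteq\Xi_c$.
\end{proof}

\subsection*{The upper bound}
In a general group $H$ we cannot expect stochastically independent values $\chi(y_j)$. A much weaker property suffices. Call a family $y_1,\dots,y_N$ in $H$ \emph{quasi-independent} if $\sum_j\rho_jy_j\ne0$ for every nonzero $\rho\in\{-1,0,1\}^N$.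

\begin{lemma}\label{lem:upper}
If $y_1,\dots,y_N\in H$ are quasi-independent, then
\[
\lambda\{\chi\in\widehat H:|\chi(y_j)-1|\le1\text{ for } j=1,\dots,N\}\le(2/3)^N .
\]
\end{lemma}

\begin{proof}
For $z\in\mathbb T$ we have $|z-1|^2=2-z-\bar z$, so
\[
\varphi(z):=\frac12+\frac z4+\frac{\bar z}4=1-\frac{|z-1|^2}{4}.
\]
Thus $\varphi\ge0$ on $\mathbb T$, and $\varphi(z)\ge\frac34$ if $|z-1|\le1$. Expanding the product gives
\[
\prod_{j=1}^N\varphi(\chi(y_j))=\sum_{\rho\in\{-1,0,1\}^N}a_\rho\,\chi\Bigl(\sum_j\rho_jy_j\Bigr),
\]
where $a_\rho$ is the product of a factor $\frac12$ for each $\rho_j=0$ and a factor $\frac14$ for each $\rho_j=\pm1$. By \eqref{eq:orth} and quasi-independence only $\rho=0$ contributes to the integral, which therefore equals $2^{-N}$. The product is nonnegative everywhere and at least $(3/4)^N$ on the set in question, so the measure of that set is at most $2^{-N}(4/3)^N=(2/3)^N$.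
\end{proof}

\subsection*{Mixed differences vanish}
Let $1\le t<t'\le m$. Write an element of $[\mathbb N]^{m+2}$ as $(\alpha,a,a',\beta,b,b',\gamma)$, where $\alpha,\beta,\gamma$ are increasing tuples, possibly empty, of lengths $t-1$, $t'-t-1$, $m-t'$. The \emph{mixed difference} in the positions $t,t'$ is
\[
D_{t,t'}(\alpha,a,a',\beta,b,b',\gamma)=\Gamma(a',b')-\Gamma(a,b')-\Gamma(a',b)+\Gamma(a,b),
\]
where $\Gamma(u,v)=g(\alpha,u,\beta,v,\gamma)$.

\begin{lemma}\label{lem:mixed}
There is an infinite set $J\subseteq\mathbb N$ such that $D_{t,t'}=0$ on $[J]^{m+2}$ for all $t<t'$.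
\end{lemma}

\begin{proof}
Color an element of $[\mathbb N]^{m+2}$ by the set of pairs $(t,t')$ for which $D_{t,t'}$ vanishes on it. Ramsey's theorem gives an infinite $J$ such that each $D_{t,t'}$ is either zero on all of $[J]^{m+2}$ or nonzero on all of $[J]^{m+2}$. Suppose that the second case holds for some $(t,t')$, and write $D=D_{t,t'}$.

We want $n^2$ mixed differences that live on a set of size linear in $n$. Let $n\ge1$ and $K=m-2+4n$. List a set $X\in[J]^K$ in increasing order as
\[
\alpha,\quad a_1<a_1'<\dots<a_n<a_n',\quad\beta,\quad b_1<b_1'<\dots<b_n<b_n',\quad\gamma,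
\]
with $\alpha,\beta,\gamma$ of the lengths above, which add up to $m-2$. For $1\le s,u\le n$ put
\[
D_X(s,u)=D(\alpha,a_s,a_s',\beta,b_u,b_u',\gamma).
\]
These $n^2$ elements are nonzero, but they may satisfy relations. To remove the relations we first make them independent of $X$. Color $X$ by the set of all $\rho\in\{-1,0,1\}^{n\times n}$ with $\sum_{s,u}\rho(s,u)D_X(s,u)=0$. There are finitely many colors, so there is an infinite $J_n\subseteq J$ such that this set is one and the same set $\mathcal R$ for all $X\in[J_n]^K$.

\emph{Claim: $\mathcal R=\{0\}$.} Suppose that $\rho\in\mathcal R$ and $\rho(s_0,u_0)\ne0$. A relation that holds for all $X$ can be differenced in the points $a'_{s_0}$ and $b'_{u_0}$, and this isolates one term. Let $j_1<j_2<\cdots$ enumerate $J_n$, let $X=\{j_1,j_3,\dots,j_{2K-1}\}$, and let $a''$ and $b''$ be the successors in $J_n$ of $a'_{s_0}$ and $b'_{u_0}$. For $x\in\{a'_{s_0},a''\}$ and $y\in\{b'_{u_0},b''\}$ let $X(x,y)$ be obtained from $X$ by replacing $a'_{s_0}$ by $x$ and $b'_{u_0}$ by $y$. The replacements do not change the order of the list, so all other entries keep their names. The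 relation $\rho$ holds for the four sets $X(x,y)\in[J_n]^K$. Add the four relations with the sign $+$ for $(a'',b'')$ and $(a'_{s_0},b'_{u_0})$ and the sign $-$ for $(a'_{s_0},b'')$ and $(a'',b'_{u_0})$. Any quantity that does not depend on $x$, or does not depend on $y$, cancels in this alternating sum. For $s\neq s_0$ the term $D_{X(x,y)}(s,u)$ does not depend on $x$, and for $u\ne u_0$ it does not depend on $y$. In
\[
D_{X(x,y)}(s_0,u_0)=\Gamma(x,y)-\Gamma(a_{s_0},y)-\Gamma(x,b_{u_0})+\Gamma(a_{s_0},b_{u_0})
\]
only $\Gamma(x,y)$ depends on both. What remains is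
\[
\rho(s_0,u_0)\,\bigl(\Gamma(a'',b'')-\Gamma(a'_{s_0},b'')-\Gamma(a'',b'_{u_0})+\Gamma(a'_{s_0},b'_{u_0})\bigr)=0 .
\]
The bracket is $D(\alpha,a'_{s_0},a'',\beta,b'_{u_0},b'',\gamma)$, and this tuple is increasing with entries in $J$. Since $\rho(s_0,u_0)=\pm1$, the value of $D$ is $0$, a contradiction. (A coefficient other than $\pm1$ could annihilate a nonzero element of $H$; this is why Lemma~\ref{lem:upper} was stated for coefficients in $\{-1,0,1\}$.) The claim is proved: for every $X\in[J_n]^K$ the $n^2$ elements $D_X(s,u)$ are quasi-independent.

Now take $l$ from Lemma~\ref{lem:lower}, a set $A\subset J_n$ with $|A|=lK$, the subset $B\subseteq A$ given by that lemma, which has $|B|\ge K$, and $X\in[B]^K$. Let $\chi\in\Xi(B)$. Each $\chi(D_X(s,u))$ is a product of four factors $\chi(g(i))^{\pm1}$ with $i\in[B]^m$. On $\mathbb T$ we have $|z^{-1}-1|=|z-1|$ and $|zz'-1|\le|z-1|+|z'-1|$, so $|\chi(D_X(s,u))-1|\le4\cdot\frac14=1$. Lemmas~\ref{lem:lower} and~\ref{lem:upper} give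
\[
\tfrac12\,l^{-l(m-2+4n)}\le\lambda(\Xi(B))\le(2/3)^{n^2},
\]
that is, $n^2\log\frac32\le\log2+l(m-2+4n)\log l$. Since $l$ and $m$ do not depend on $n$, this fails for large $n$.
\end{proof}

\subsection*{From mixed differences to additivity}
For a function on a product set, vanishing mixed differences give additivity at once. Here $g$ is defined only on increasing tuples, and $D_{t,t'}$ moves each of two coordinates only between its neighbors, so we must check that such moves connect all tuples. A \emph{single move} replaces one coordinate of an increasing tuple so that the result is again increasing.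

\begin{lemma}\label{lem:moves}
Let $Y\subseteq\mathbb N$ and $i,i'\in[Y]^r$. Then $i$ can be transformed into $i'$ by single moves within $[Y]^r$.
\end{lemma}

\begin{proof}
Put $z_j=\min(i_j,i'_j)$. Then $z_j\le i_j<i_{j+1}$ and $z_j\le i'_j<i'_{j+1}$, so $z_j<z_{j+1}$. Pass from $i$ to $z$ by replacing the coordinates $1,2,\dots,r$ in this order. After $j$ steps the tuple is $(z_1,\dots,z_j,i_{j+1},\dots,i_r)$, which is increasing because $z_j<i_{j+1}$. The same path with $i'$ in place of $i$ leads from $i'$ to $z$; traverse it backward.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:additive}]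
Take $J$ from Lemma~\ref{lem:mixed}, and let $J'$ be $J$ without its first $m$ elements. Fix $t\in\{1,\dots,m\}$ and $a<b$ in $J'$. A \emph{frame} for $(t,a,b)$ is a choice of $i_j\in J$ for $j\ne t$ with $i_1<\dots<i_{t-1}<a$ and $b<i_{t+1}<\dots<i_m$. Frames exist, because $a$ has at least $m$ predecessors in $J$ and $J$ is infinite. For a frame put
\[
\delta_t(a,b)=g(i_1,\dots,i_{t-1},b,i_{t+1},\dots,i_m)-g(i_1,\dots,i_{t-1},a,i_{t+1},\dots,i_m).
\]

\emph{This element does not depend on the frame.} Apply Lemma~\ref{lem:moves} to the lower part of the frame in $\{x\in J:x<a\}$ and to the upper part in $\{x\in J:x>b\}$. It then suffices to compare two frames that differ only in a coordinate $j\neq t$, where they take the values $u<u'$. If $j>t$, then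
\[
(i_1,\dots,i_{t-1},\;a,b,\;i_{t+1},\dots,i_{j-1},\;u,u',\;i_{j+1},\dots,i_m)\in[J]^{m+2}.
\]
With $\Gamma$ taken in the positions $t,j$, the value for $u'$ minus the value for $u$ is $\bigl(\Gamma(b,u')-\Gamma(a,u')\bigr)-\bigl(\Gamma(b,u)-\Gamma(a,u)\bigr)$, which is $D_{t,j}$ at this tuple, hence $0$. If $j<t$, then
\[
(i_1,\dots,i_{j-1},\;u,u',\;i_{j+1},\dots,i_{t-1},\;a,b,\;i_{t+1},\dots,i_m)\in[J]^{m+2}.
\]
With $\Gamma$ taken in the positions $j,t$, the difference is $\bigl(\Gamma(u',b)-\Gamma(u',a)\bigr)-\bigl(\Gamma(u,b)-\Gamma(u,a)\bigr)$, which is $D_{j,t}$ at this tuple, hence again $0$.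

Let $a_0=\min J'$, and define $h_t(a_0)=0$ and $h_t(a)=\delta_t(a_0,a)$ for $a\in J'$, $a>a_0$. For $a_0<a<b$ in $J'$, a frame for $(t,a_0,b)$ is also a frame for $(t,a_0,a)$ and for $(t,a,b)$, and computing with it gives $\delta_t(a_0,b)=\delta_t(a_0,a)+\delta_t(a,b)$. Hence $\delta_t(a,b)=h_t(b)-h_t(a)$ for all $a<b$ in $J'$. In a single move within $[J']^m$ that exchanges the values $a<b$ in position $t$, the remaining coordinates form a frame for $(t,a,b)$, so $g(i)$ and $\sum_th_t(i_t)$ change by the same amount. By Lemma~\ref{lem:moves}, $g(i)-\sum_th_t(i_t)$ is a constant $h_0$ on $[J']^m$.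
\end{proof}

\section{The weights force torsion}\label{sec:torsion}

We return to the weights \eqref{eq:weights} and use the balanced tuples that are not monochromatic. Let $g\colon[\mathbb N]^m\to H$ satisfy (I). Proposition~\ref{prop:additive} applies and gives $J'$, $h_0,h_1,\dots,h_m$ with \eqref{eq:additive}. Call $S\subseteq\{1,\dots,m\}$ \emph{null} if $\sum_{t\in S}w_t\equiv0\pmod{p^k}$. The complement of a null set is null, because the total weight is $2p^k$. Put $\sigma_S=\sum_{t\in S}h_t\colon J'\to H$. If $g$ came from a homomorphism $\theta$, we could take $h_t(a)=w_t\theta(e_{x_a})$, and $\sigma_S$ would vanish for null $S$. The next lemma recovers this up to constants, by the argument of Example~\ref{ex:four}.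

\begin{lemma}\label{lem:null}
Let $S$ be null. Every infinite subset of $J'$ has an infinite subset on which $\sigma_S$ is constant.
\end{lemma}

\begin{proof}
Let $Q_0\subseteq J'$ be infinite. If $\sigma_S(Q_0)$ is finite, then $\sigma_S$ is constant on an infinite subset of $Q_0$. So suppose that $\sigma_S(Q_0)$ is infinite, and choose an infinite $Q=\{a_1<a_2<\cdots\}\subseteq Q_0$ on which $\sigma_S$ is injective. By Lemma~\ref{lem:sequences} there is $\chi\in\widehat H$ such that the sequence $\chi(\sigma_S(a_j))$ does not converge. As $\mathbb T$ is compact, the sequence has two cluster points $\zeta\ne\zeta'$. Choose infinite subsets $Q_1,Q_2$ of $Q$ along which $\chi(\sigma_S(a))$ tends to $\zeta$ and $\zeta'$, and thin them out so that for each $t$ the values $\chi(h_t(a))$ converge to some $z_t\in\mathbb T$ along $Q_1$ and to some $z_t'\in\mathbb T$ along $Q_2$. Then $\zeta=\prod_{t\in S}z_t$ and $\zeta'=\prod_{t\in S}z_t'$.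

Let $\eta=|\zeta-\zeta'|/3>0$, take the coloring $c$ from (I) for $\chi$ and $\eta$, and shrink $Q_1$ and $Q_2$ to infinite monochromatic sets. Tuples in $[Q_1]^m$ are balanced. So are the increasing tuples with $i_t\in Q_2$ for $t\in S$ and $i_t\in Q_1$ for $t\notin S$: if the two colors agree the tuple is monochromatic, and otherwise the positions of the two colors are the null set $S$ and its null complement. Since $Q_1$ and $Q_2$ are infinite, tuples of both kinds exist with $i_1$ arbitrarily large. For all of them \eqref{eq:additive} and (I) give $|\chi(h_0)\prod_t\chi(h_t(i_t))-1|\le\eta$. Let $i_1\to\infty$ and put $z=\chi(h_0)\prod_{t\notin S}z_t\in\mathbb T$. We obtain $|z\zeta-1|\le\eta$ from the first kind and $|z\zeta'-1|\le\eta$ from the second. Hence $|\zeta-\zeta'|\le2\eta=\frac23|\zeta-\zeta'|$, a contradiction.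
\end{proof}

\begin{proposition}\label{prop:torsion}
If $g\colon[\mathbb N]^m\to H$ satisfies \textup{(I)}, there is an infinite $J^*\subseteq\mathbb N$ such that $g(i_1,\dots,i_M,b)-g(i_1,\dots,i_M,a)\in R$ whenever $i_1<\dots<i_M<a<b$ lie in $J^*$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:null} successively to the finitely many null sets to get an infinite $J^*\subseteq J'$ on which every $\sigma_S$ with $S$ null is constant. Let $i_1<\dots<i_M<a<b$ in $J^*$ and put $d_t=h_t(b)-h_t(a)$. Then $\sum_{t\in S}d_t=0$ for every null $S$, and the difference in the statement equals $d_m$ by \eqref{eq:additive}.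

Every $p^k$-element subset of $\{1,\dots,M\}$ is null. Let $t\ne t'$ in $\{1,\dots,M\}$. Since $M-2\ge p^k-1$, there is $T\subseteq\{1,\dots,M\}\setminus\{t,t'\}$ with $|T|=p^k-1$. Both $T\cup\{t\}$ and $T\cup\{t'\}$ are null, and subtracting the two relations gives $d_t=d_{t'}$. So $d_1=\dots=d_M=d$ for some $d$, and the relation for $T\cup\{t\}$ reads $p^kd=0$. Next take $T'\subseteq\{1,\dots,M\}$ with $|T'|=p^k-p^{k-1}$. The set $T'\cup\{m\}$ has weight $p^k$, so $d_m=-(p^k-p^{k-1})d=p^{k-1}d$. Thus $d\in H[p^k]$ and $d_m\in p^{k-1}(H[p^k])=R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]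
If $r_{p,k}(G)\ge\mu$ and $r_{p,k}(H)<r_{p,k}(G)$, Proposition~\ref{prop:reduction} gives $g$ with (I) and (II), and Proposition~\ref{prop:torsion} contradicts (II).
\end{proof}

\begin{remark}\label{rem:hyp}
Hypothesis (a) enters only through Lemma~\ref{lem:coloring}, which is why continuity at one point suffices. Without (a), a bijection $\mathbb Z_2^{(\omega)}\to\mathbb Z_3^{(\omega)}$ violates the conclusion for $\mu=\omega$. Hypothesis (b), the regularity of $\mu$ and the condition $r_{p,k}(G)\ge\mu$ enter only in the construction of the sequence \eqref{eq:sequence}. Without (b), the zero map $\mathbb Z_2^{(\omega)}\to0$ violates the conclusion. The condition $r_{p,k}(G)\ge\mu$ cannot be dropped either: for $1\le\nu<\mu$ the zero map $\mathbb Z_p^{(\nu)}\to0$ satisfies (a) and (b), while $r_{p,1}$ takes the values $\nu$ and $0$.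
\end{remark}

\section{From rank inequalities to embeddings}\label{sec:algebra}

It remains to turn the inequalities between the $r_{p,k}$ into an isomorphic embedding. A cyclic group of order $p^k$ embeds into a cyclic group of order $p^j$ for $j\ge k$, so this is a matching problem for summands. With finitely many summands one matches greedily from the largest order down. With infinitely many, greedy matching could use up all summands of an order that is needed later, so we reserve disjoint supplies in advance.

\begin{lemma}\label{lem:matching}
Let $H$ be an abelian group and $L$ a direct sum of cyclic groups of orders $p^j$, $1\le j\le k_0$, such that $r_{p,k}(L)\le r_{p,k}(H)$ for $1\le k\le k_0$. Then $L$ is isomorphic to a subgroup of $H[p^{k_0}]$.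
\end{lemma}

\begin{proof}
The group $H_0=H[p^{k_0}]$ is bounded, hence a direct sum of cyclic groups, with $n_j$ summands of order $p^j$ for $1\le j\le k_0$. Let $g_j$ be the number of summands of order $p^j$ in $L$, and put $N_k=\sum_{j\ge k}n_j$. For $k\le k_0$ we have $H_0[p^k]=H[p^k]$, so $N_k=r_{p,k}(H_0)=r_{p,k}(H)$ by Lemma~\ref{lem:rank}(i), and the hypothesis reads
\[
\sum_{j\ge k}g_j\le N_k\qquad(1\le k\le k_0).
\]
It suffices to map the set of summands of $L$ injectively into the set of summands of $H_0$ so that orders do not decrease. Let $k_1$ be the largest $k\le k_0$ with $N_k$ infinite, and $k_1=0$ if there is none. As $N_k$ is nonincreasing, $N_k$ is infinite exactly for $k\le k_1$.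

For $k=k_0,k_0-1,\dots,k_1+1$, in this order, send the $g_k$ summands of order $p^k$ to unused summands of $H_0$ of order at least $p^k$. At step $k$ all numbers are finite, $\sum_{j>k}g_j$ summands have been used, and so at least $N_k-\sum_{j>k}g_j\ge g_k$ summands of order at least $p^k$ are unused. All summands used in these steps have order greater than $p^{k_1}$.

For each $j$ with $n_j$ infinite, split the summands of order $p^j$ of $H_0$ into $k_0$ disjoint parts $P_{j,1},\dots,P_{j,k_0}$ of cardinality $n_j$. Such $j$ satisfy $j\le k_1$, since $N_j\ge n_j$, so these summands are unused. Let $k\le k_1$. The infinite cardinal $N_k$ is a finite sum of cardinals, so it equals the largest of them: $N_k=n_{j(k)}$ for some $j(k)\ge k$. Send the $g_k\le N_k$ summands of order $p^k$ of $L$ injectively into $P_{j(k),k}$. Different $k$ use disjoint parts, so the total map is injective.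
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mu}]
(1)$\Rightarrow$(2) is Theorem~\ref{thm:rank}.

(2)$\Rightarrow$(3). Write $G$ as a direct sum of cyclic groups of prime power order. Only finitely many primes $p$ occur, and for each of them $r_{p,k}(G)=0$ for large $k$. Let $k_0=k_0(p)$ be the largest $k$ with $r_{p,k}(G)\ge\mu$, and $k_0=0$ if there is none. Let $G'_p$ be the sum of the summands of order $p^j$ with $j\le k_0$, and $G''_p$ the sum of those with $j>k_0$. The group $G''_p$ has $r_{p,k_0+1}(G)<\mu$ summands. It is finite if this number is finite, and otherwise its size equals this number, so $|G''_p|<\mu$. For $1\le k\le k_0$ we have $r_{p,k}(G)\ge r_{p,k_0}(G)\ge\mu$, so (2) gives $r_{p,k}(G'_p)\le r_{p,k}(G)\le r_{p,k}(H)$. By Lemma~\ref{lem:matching}, $G'_p$ is isomorphic to a subgroup of $H[p^{k_0(p)}]$; for $k_0=0$ the group $G'_p$ is trivial. Put $G'=\bigoplus_pG_p'$ and $G''=\bigoplus_pG''_p$. These sums are finite, so $|G''|<\mu$. The subgroups $H[p^{k_0(p)}]$ for distinct primes form a direct sum inside $H$, and $G'$ is isomorphic to a subgroup of it.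

(3)$\Rightarrow$(4). Compose the projection $G\to G'$, whose kernel is $G''$, with the embedding $G'\to H$.

(4)$\Rightarrow$(1). A homomorphism is Bohr-continuous, and its nonempty fibers are cosets of the kernel.
\end{proof}

Boundedness of $G$ is used only in (2)$\Rightarrow$(3), and that implication needs it: for $G=\bigoplus_p\mathbb Z_p$, the sum over all primes, $H=0$ and $\mu=\omega$, every $r_{p,k}(G)$ is at most $1$, so (2) holds, while (3) would make $G$ finite.

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
An embedding is injective and continuous, so under either hypothesis condition (1) of Theorem~\ref{thm:mu} holds with $\mu=\omega$. Condition (3) gives $G=G'\oplus G''$ with $G''$ finite and $G'$ isomorphic to a subgroup of $H$, and $G'$ has finite index $|G''|$.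
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The implications (A$'$)$\Rightarrow$(A)$\Rightarrow$(B) hold by definition. With $\mu=\omega$, condition (B) is (1) of Theorem~\ref{thm:mu}, condition (D) is (2), and (3) implies (C). So (B)$\Rightarrow$(D)$\Rightarrow$(C).

(C)$\Rightarrow$(A$'$). Let $G_0\le G$ have finite index and let $\iota\colon G_0\to H$ be an injective homomorphism. As in Example~\ref{ex:finite}, we make room for the finitely many cosets inside a subgroup that contains a copy of itself of large finite index. The group $G_0$ is infinite and bounded. Decompose it into cyclic groups of prime power order, let $Q$ be the finite set of orders $q$ that occur infinitely often, say $\kappa_q$ times, and write $G_0=F\oplus G_1$ with $G_1=\bigoplus_{q\in Q}\mathbb Z_q^{(\kappa_q)}$ and $F$ the sum of the remaining summands. Then $F$ is finite, so $Q\ne\emptyset$ and $n=[G:G_1]$ is finite. Fix $q_0\in Q$ and $s$ with $q_0^s\ge n$, and let $G_2\le G_1$ be obtained by omitting $s$ of the summands $\mathbb Z_{q_0}$. Then $[G_1:G_2]=q_0^s\ge n$, and there is an isomorphism $\theta\colon G_1\to G_2$, because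 $\kappa_{q_0}$ is infinite.

Let $x_1+G_1,\dots,x_n+G_1$ be the cosets of $G_1$ in $G$, and let $y_1+G_2,\dots,y_n+G_2$ be distinct cosets of $G_2$ in $G_1$. Define $\Phi\colon G\to G_1$ by $\Phi(x_j+x)=y_j+\theta(x)$ for $x\in G_1$. By Lemma~\ref{lem:bohr}(i),(ii), $\Phi$ maps $x_j+G_1$ homeomorphically onto $y_j+G_2$. By Lemma~\ref{lem:bohr}(iv) these cosets are clopen in $G^\#$ and $G_1^\#$ respectively, so $\Phi$ is a homeomorphism of $G^\#$ onto a clopen subset of $G_1^\#$. Finally, $\iota$ maps $G_1^\#$ homeomorphically onto the subgroup $\iota(G_1)$ of $H^\#$, which is closed by Lemma~\ref{lem:bohr}(iv). So $\iota\circ\Phi$ embeds $G^\#$ as a closed subspace of $H^\#$.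

Let $G$ be finite. The spaces $G^\#$ and $H^\#$ are Hausdorff, so $G^\#$ and all finite subspaces of $H^\#$ are discrete. Hence the embeddings of $G^\#$ into $H^\#$ are exactly the injective maps, and one exists if and only if $|G|\le|H|$.
\end{proof}

\begin{remark}\label{rem:plus}
Let $\mu$ be any infinite cardinal. The successor $\mu^+$ is regular, a map has fibers of size less than $\mu^+$ exactly when it is at most $\mu$-to-one, and the implication $r_{p,k}(G)\ge\mu^+\Rightarrow r_{p,k}(G)\le r_{p,k}(H)$ is equivalent to $r_{p,k}(G)\le\max(\mu,r_{p,k}(H))$. So Theorem~\ref{thm:rank} with $\mu^+$ in place of $\mu$ says: if $f\colon G\to H$ is at most $\mu$-to-one and Bohr-continuous at a point, then $r_{p,k}(G)\le\max(\mu,r_{p,k}(H))$ for all $p$ and $k$. By Theorem~\ref{thm:mu}, for bounded $G$ these inequalities are also sufficient for the existence of such an $f$, and then $f$ can be taken to be a homomorphism.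
\end{remark}

\begin{thebibliography}{1}

\bibitem{UCM}
Universidad Complutense de Madrid,
\texttt{http://www.mat.ucm.es/\allowbreak\%7Epeinador/\allowbreak ElenaMartinPeinador/\allowbreak docs/\allowbreak Trabajo\_Tesis\_Dirigidas/\allowbreak TesisLLeo.pdf}.

\end{thebibliography}
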